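\title{Partial regularity of bounded minimizers of splitting-type variational integrals for all exponents $2\le p\le q$}

\begin{abstract}
We consider variational integrals with density $f(\partial_1u,\dots,\partial_{n-1}u)+g(\partial_nu)$, where $f$ and $g$ are of class $C^2$ and satisfy nondegenerate ellipticity conditions of order $p$ and $q$, respectively. We prove that for all $2\le p\le q<\infty$ every locally bounded vector-valued local minimizer is of class $C^{1,\alpha}$, for every $\alpha<1$, on an open set of full measure. No upper bound on $q$ in terms of $p$ and no structure condition on $f$ and $g$ is required. The proof rests on an $\varepsilon$-regularity theorem on tall stacks of small cylinders. At horizontal scale $\rho$, a vertical cut-off over the length $\rho^{p/q}$ is harmless because the minimizer is bounded; on shorter vertical windows we compare with functions that interpolate linearly in $x_n$ between two horizontal slices.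
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $n\ge2$, $N\ge1$, and let $\Omega\subset\mathbb R^n$ be open. We write points of $\mathbb R^n$ as $x=(x',x_n)$ and call $x'$ the horizontal and $x_n$ the vertical variable. An element $Z\in\mathbb R^{nN}$ is written as $Z=(Z_1,\dots,Z_n)=(Z',Z_n)$ with $Z_i\in\mathbb R^N$, so that the gradient of a map $u:\Omega\to\mathbb R^N$ is $\nabla u=(\nabla'u,\partial_nu)$ with $\nabla'u=(\partial_1u,\dots,\partial_{n-1}u)$. We study the integral $\int_\Omega F(\nabla u)\,dx$ for densities of \emph{splitting type},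
\begin{equation}\label{eq:split}
F(Z)=f(Z')+g(Z_n),
\end{equation}
where $f:\mathbb R^{(n-1)N}\to[0,\infty)$ and $g:\mathbb R^N\to[0,\infty)$ are of class $C^2$ and satisfy, with constants $0<\lambda\le\Lambda$ and exponents $2\le p\le q<\infty$,
\begin{equation}\label{eq:ell}
\begin{aligned}
\lambda(1+|X|^2)^{\frac{p-2}2}|W|^2&\le D^2f(X)(W,W)\le\Lambda(1+|X|^2)^{\frac{p-2}2}|W|^2,\\
\lambda(1+|Y|^2)^{\frac{q-2}2}|W|^2&\le D^2g(Y)(W,W)\le\Lambda(1+|Y|^2)^{\frac{q-2}2}|W|^2
\end{aligned}
\end{equation}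
for all $X,W\in\mathbb R^{(n-1)N}$ in the first line and all $Y,W\in\mathbb R^N$ in the second. The model is $F(Z)=(1+|Z'|^2)^{p/2}+(1+|Z_n|^2)^{q/2}$, for which \eqref{eq:ell} holds with $\lambda=p$ and $\Lambda=q(q-1)$.

A map $u\in W^{1,p}_{\mathrm{loc}}(\Omega;\mathbb R^N)$ is a \emph{local minimizer} if $F(\nabla u)\in L^1_{\mathrm{loc}}(\Omega)$ and
\[
\int_{\operatorname{spt}\psi}F(\nabla u)\,dx\le\int_{\operatorname{spt}\psi}F(\nabla u+\nabla\psi)\,dx
\]
for all $\psi\in W^{1,p}(\Omega;\mathbb R^N)$ with compact support in $\Omega$. It is \emph{partially regular} if there is an open set $\Omega_0\subset\Omega$ with $|\Omega\setminus\Omega_0|=0$ (Lebesgue measure) and $u\in C^{1,\alpha}(\Omega_0;\mathbb R^N)$ for all $\alpha\in(0,1)$, where H\"older continuity is understood locally in $\Omega_0$.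

For which pairs $(p,q)$ are local minimizers partially regular? Two simple cases give no hint of a restriction. If $f$ and $g$ are quadratic forms, then $p=q=2$, the Euler equation is an elliptic system with constant coefficients, and minimizers are smooth. If $u$ depends on $x_n$ only, the Euler equation says that $Dg(\partial_nu)$ is constant, and since $Dg$ is injective by \eqref{eq:ell}, $u$ is affine, whatever $q$ is. In general there are two ways to look at $F$. As a function of the whole gradient it grows like $|Z|^p$ along $Z_n=0$ and like $|Z|^q$ along $Z'=0$, so its upper and lower growth differ, and one expects trouble when $q$ is much larger than $p$. Block by block, however, the upper and lower bounds in \eqref{eq:ell} match: finite energy means exactly $\nabla'u\in L^p$ and $\partial_nu\in L^q$, and this suggests that no relation between $p$ and $q$ should matter. The two views meet when one localizes. A cut-off function $\chi$ produces the term $u\,\partial_n\chi$, which is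 measured in $L^q$, while the energy controls the full gradient of $u$ in $L^p$ only.

In \cite[Theorem 1.1]{split} partial regularity of locally bounded local minimizers is proved for $n\ge3$ under the structure condition
\begin{equation}\label{eq:structure}
f(X_1,\dots,X_{n-1})=\hat f(|X_1|,\dots,|X_{n-1}|),\qquad g(X_n)=\hat g(|X_n|),
\end{equation}
with $\hat g$ increasing and $\hat f$ increasing in each argument, and under the two bounds $q\le p+2$ and $q\le pn/(n-2)$. It is also known that \eqref{eq:ell}, \eqref{eq:structure} and $q\le2p+2$ imply higher integrability of the gradient of locally bounded local minimizers. The question posed in \cite{split} is whether partial regularity holds when the two bounds on $q$ are replaced by the single condition $q\le2p+2$.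

\subsection{Results}

The answer is yes, and neither $q\le 2p+2$ nor \eqref{eq:structure} is needed.

\begin{theorem}\label{thm:main}
Let $n\ge2$, $N\ge1$, $2\le p\le q<\infty$, and let $F$ satisfy \eqref{eq:split} and \eqref{eq:ell}. Then every local minimizer $u\in W^{1,p}_{\mathrm{loc}}(\Omega;\mathbb R^N)\cap L^\infty_{\mathrm{loc}}(\Omega;\mathbb R^N)$ is partially regular: there is an open set $\Omega_0\subset\Omega$ with $|\Omega\setminus\Omega_0|=0$ and $u\in C^{1,\alpha}(\Omega_0;\mathbb R^N)$ for all $\alpha\in(0,1)$.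
\end{theorem}

The assumptions of Theorem~\ref{thm:main} on $n,N,p,q,F$ are in force throughout, and
\[
\theta:=p/q\in(0,1].
\]
Regular points are detected by a sufficient criterion. Let $B'_r(y')\subset\mathbb R^{n-1}$ denote open balls, let $Q_r(y)=B'_r(y')\times(y_n-r,y_n+r)$, and write $\langle v\rangle_D=|D|^{-1}\int_Dv\,dx$ for the mean of $v$ over $D$. For vectors $X$ of any dimension and for $Z\in\mathbb R^{nN}$ put
\[
h_r(X)=|X|^2+|X|^r\quad(r\in\{p,q\}),\qquad h(Z)=h_p(Z')+h_q(Z_n).
\]
We shall see that $h(Z-A)$ is comparable to the amount by which $F(Z)$ exceeds its tangent plane at a bounded matrix $A$, so that $\langle h(\nabla u-A)\rangle_D$ measures, in the units of the energy, how far $u$ is from an affine map with gradient $A$.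

\begin{theorem}[$\varepsilon$-regularity]\label{thm:eps}
Let $\beta\in(0,1)$ and $M,L_0<\infty$. There are $\varepsilon_*,\rho_*\in(0,1)$, depending only on $F,p,q,n,N,\beta,M,L_0$, with the following property. Let $u$ be a local minimizer in $\Omega$ with $|u|\le M$ a.e.\ in an open set $G\subset\Omega$. Let $|A|\le L_0$, $0<\rho_0\le\rho_*$, and $\overline{Q_{2\rho_0}(x_0+se_n)}\subset G$ for $|s|\le\rho_0^{\theta/2}$. If
\begin{equation}\label{eq:small}
\sup_{|s|\le\rho_0^{\theta/2}}\big\langle h(\nabla u-A)\big\rangle_{Q_{2\rho_0}(x_0+se_n)}\le\varepsilon_*\,\rho_0^{\,\beta},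
\end{equation}
then there is a neighborhood of $x_0$ on which $u\in C^{1,\alpha}$ for all $\alpha<1$.
\end{theorem}

Condition \eqref{eq:small} is stronger than smallness on the single cylinder $Q_{2\rho_0}(x_0)$ in two ways: it involves a whole vertical stack of cylinders, of height $\rho_0^{\theta/2}\gg\rho_0$, and it asks for a rate $\rho_0^\beta$. Section~\ref{sec:model} explains why the proof needs both, and Section~\ref{sec:ae} shows that the criterion is nevertheless met at almost every point, which reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:eps}. Sections~\ref{sec:background}--\ref{sec:iteration} prove Theorem~\ref{thm:eps}. The local boundedness of $u$ enters through two estimates, Lemma~\ref{lem:diff} and Lemma~\ref{lem:long}; we make no claim without it.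

\section{Two model computations}\label{sec:model}

The scheme for an $\varepsilon$-regularity theorem is to show that a small excess decays from scale $\rho$ to scale $\tau\rho$. One writes $u=\bar u+z$, where $\bar u$ is smooth with controlled second derivatives and $z/\rho$ is small in an integral sense, and one has to deduce that $\nabla z$ is small. This is the task of a Caccioppoli inequality: comparing $u$ with $u-\chi z$, where $\chi$ is a cut-off function, bounds the energy of $\nabla z$ by $\int h(z\otimes\nabla\chi)$ and harmless terms. On $Q_\rho$ one has $|\nabla\chi|\approx1/\rho$, and the vertical block contributes $\int|z/\rho|^q$.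

\subsection{Thin tubes and the length $\rho^{p/q}$}

The energy and a bound on $|z|$ do not control this term.

\begin{example}\label{ex:tube}
Let $p<n-1$, fix $\psi\in C_c^\infty(B_1'(0);\mathbb R^N)$ with $\psi\ne0$ and $|\psi|\le1$, and let $z(x)=\psi(x'/r)$ with $0<r\le\rho\le1$. This function lives on a vertical tube of radius $r$ and $\partial_nz=0$. With constants depending on $\psi$, for every $\ell>0$,
\[
\langle h(\nabla z)\rangle_{Q_\rho(0)}\approx r^{-p}(r/\rho)^{n-1},\qquad\langle|z/\ell|^q\rangle_{Q_\rho(0)}\approx\ell^{-q}(r/\rho)^{n-1}.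
\]
Suppose $q/p>(n-1)/(n-1-p)$ and take $r=\rho^\gamma$ with $\gamma$ strictly between these two numbers. Then the first mean is of order $\rho^{\gamma(n-1-p)-(n-1)}$ and tends to $0$ as $\rho\to0$, while for $\ell=\rho$ the ratio of the second mean to the first is of order $\rho^{\gamma p-q}$ and tends to $\infty$. For general $\ell$ the ratio is of order $r^p\ell^{-q}$, and $r^p\ell^{-q}\le1$ holds for all $r\le\rho$ precisely when $\ell\ge\rho^{p/q}$.
\end{example}

The tubes are not minimizers, but a Caccioppoli inequality does not see this. The example also shows the way out: cut off horizontally over the length $\rho$, but vertically over the length $\ell=\rho^\theta$. For bounded $z$ this always works, because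
\begin{equation}\label{eq:key}
|z/\ell|^q=|z|^q\rho^{-p}\le(2M)^{q-p}|z/\rho|^p\qquad\text{if }|z|\le2M,\ \ell=\rho^\theta .
\end{equation}
The price is that the resulting inequality lives on a cylinder of width $\rho$ and height $\ell$. It controls the average of $h(\nabla z)$ over the tall cylinder. All of this energy could sit in one small cylinder $Q_\rho$, so that passing to $Q_\rho$ directly loses the factor $\ell/\rho=\rho^{\theta-1}$, which is unbounded when $p<q$. A second mechanism is needed to rule out concentration in the vertical direction, and it cannot use a vertical cut-off.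

\subsection{Linear interpolation between slices}\label{sub:periodic}

The mechanism is fully visible when $n=2$ and there is no lateral boundary. Let $\mathbb T=\mathbb R/2\pi\mathbb Z$ and $D_t=\mathbb T\times(-t,t)$. Let $u\in C^1(\overline{D_1};\mathbb R^N)$, and suppose that for each $t\in(0,1)$ the map $u$ minimizes $\int_{D_t}F(\nabla\,\cdot\,)$ among Lipschitz maps on $D_t$ that agree with $u$ for $x_2=\pm t$. Since minimizers depending on the vertical variable alone are affine, it is natural to compare $u$ with the map that is affine on each vertical segment,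
\[
u_t(x_1,s)=\frac{t-s}{2t}\,u(x_1,-t)+\frac{t+s}{2t}\,u(x_1,t),\qquad|s|<t .
\]
Its horizontal derivative is a convex combination of $\partial_1u(x_1,-t)$ and $\partial_1u(x_1,t)$, and its vertical derivative is the mean $d_t(x_1)=\frac1{2t}\int_{-t}^t\partial_2u(x_1,s)\,ds$. Let $\Phi(t)=\int_{D_t}f(\partial_1u)$, so that $\Phi'(t)=\sum_\pm\int_{\mathbb T}f(\partial_1u(x_1,\pm t))\,dx_1$. Convexity of $f$ and $\int_{-t}^t\frac{t\pm s}{2t}\,ds=t$ give $\int_{D_t}f(\partial_1u_t)\le t\Phi'(t)$. Because $F$ splits, minimality reads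
\begin{equation}\label{eq:toy}
\Phi(t)+\Big[\int_{D_t}g(\partial_2u)-\int_{D_t}g(d_t)\Big]\le t\Phi'(t),
\end{equation}
and the bracket is nonnegative by Jensen's inequality on each vertical segment. Two conclusions follow.

First, $\Phi\le t\Phi'$, that is, $\Phi(t)/t$ is nondecreasing: the horizontal energy per unit height in a short window is at most that in a long window. For instance, if $F(Z)=|Z|^2/2$, $N=1$ and $u=\cos(kx_1)\cosh(kx_2)$ with $k\in\mathbb N$, which is harmonic and therefore minimizing, then $\Phi(t)/t=\frac{\pi k^2}2\big(1+\frac{\sinh2kt}{2kt}\big)$.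

Second, the bracket is at most $t\Phi'(t)$. The bracket measures the oscillation of $\partial_2u$ about its vertical mean; for $g(Y)=|Y|^2/2$ it equals $\frac12\int_{D_t}|\partial_2u-d_t|^2$. So once the horizontal energy is small in all windows, the means $d_t$ change little when $t$ is halved, and a bound for $d_t$ in the longest window is carried down to the shortest.

Neither the size of $u$ nor a relation between $p$ and $q$ has entered. In the actual proof (Section~\ref{sec:short}) a lateral cut-off $\eta(x')$ is needed. It does not depend on $x_n$, so it leaves Jensen's inequality intact and creates an error only in the horizontal block, where the growth is $p$.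

\subsection{Consequences for the form of Theorem~\ref{thm:eps}}

To gain information on $Q_{\tau\rho}(y)$ the argument uses all cylinders of size $\rho$ within vertical distance a few times $\rho^\theta$ of $y$. Each step of the iteration therefore shortens the stack by a multiple of $\rho_k^\theta$, where $\rho_k=\tau^k\rho_0$. The total loss is of order $\rho_0^\theta$, which is small compared with the initial height $\rho_0^{\theta/2}$.

The descent from the window $\rho^\theta$ to the window $\rho$ passes through about $(1-\theta)\log_2(1/\rho)$ dyadic steps, and each step adds an error proportional to the average excess in the current window. If these averages were merely bounded by a common constant, the errors would add up to an unbounded multiple of it. We therefore iterate a weighted quantity, the supremum of $T^\beta$ times the average excess over windows of length $T$. Then the errors form a geometric series dominated by the shortest window. Returning from the weighted quantity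 to the excess on one cylinder costs $\rho^{-\beta}$, which is paid for by the rate $\rho_0^\beta$ in \eqref{eq:small} at the start and by the decay afterwards.

\section{Preliminaries}\label{sec:prelim}

All norms $|\cdot|$ are Euclidean. For $a\in\mathbb R^N$ and $b\in\mathbb R^n$ let $a\otimes b\in\mathbb R^{nN}$ have components $(a\otimes b)_i=b_ia$, so that $\nabla(\chi z)=\chi\nabla z+z\otimes\nabla\chi$ and $|a\otimes b|=|a||b|$. The numbers $\beta,M,L_0$ are as in Theorem~\ref{thm:eps}, and $L:=L_0+1$. Unless stated otherwise, $c$ and $C$ denote positive constants, changing from line to line, that depend only on $F,p,q,n,N,\beta,M,L_0$. In particular they never depend on the small parameters $\tau,\kappa,\sigma,\delta,\varepsilon$ introduced later.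

\subsection{The integrand}

The functions $h_p,h_q,h$ are convex, and for $r\in\{p,q\}$
\begin{equation}\label{eq:h}
\begin{gathered}
h(Z+W)\le2^{q-1}\big(h(Z)+h(W)\big),\qquad h_r(X)\le\max\{1,s\}^q\,h_r(Y)\ \text{ if }|X|\le s|Y|,\\
|Z|^2\le h(Z),\qquad|Z|^p\le Ch(Z),\qquad h(Z)\le2|Z|^2\ \text{ if }|Z|\le1 .
\end{gathered}
\end{equation}
The first inequality also holds for $h_p$ and $h_q$; the bound for $|Z|^p$ uses $|Z_n|^p\le|Z_n|^2+|Z_n|^q$, which holds as $2\le p\le q$. For $A\in\mathbb R^{nN}$ we subtract from $F$ its tangent plane at $A$: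
\[
F_A(Z)=F(A+Z)-F(A)-DF(A):Z=f_{A'}(Z')+g_{A_n}(Z_n),
\]
where $f_a(X)=f(a+X)-f(a)-Df(a)\cdot X$ and $g_a(Y)=g(a+Y)-g(a)-Dg(a)\cdot Y$. These functions are convex and nonnegative. We abbreviate $f_A=f_{A'}$ and $g_A=g_{A_n}$.

\begin{lemma}\label{lem:shift}
\begin{enumerate}
\item[(a)] There is $c_0>0$ such that $f_A\ge c_0h_p$ and $g_A\ge c_0h_q$ for \emph{all} $A\in\mathbb R^{nN}$.
\item[(b)] If $|A|\le L$, then $f_A\le Ch_p$, $g_A\le Ch_q$, $|Df_A(X)|\le C(|X|+|X|^{p-1})$ and $|Dg_A(Y)|\le C(|Y|+|Y|^{q-1})$.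
\item[(c)] There is a nondecreasing function $\omega$ with $\omega(t)\to0$ as $t\to0$ such that $|F_P(Z)-F_A(Z)|\le\omega(|P-A|)\,h(Z)$ whenever $|A|,|P|\le L$.
\item[(d)] For $\kappa\in(0,1)$ there is $C_\kappa\ge1$ such that $f_A(X+Y)\le f_A(X)+\kappa h_p(X)+C_\kappa h_p(Y)$ whenever $|A|\le L$.
\end{enumerate}
\end{lemma}

\begin{proof}
We treat one block in each part; the other differs only in the exponent.

(a) Taylor's formula gives $g_a(Y)=\int_0^1(1-s)D^2g(a+sY)(Y,Y)\,ds$. If $|a+sY|<|Y|/8$ and $|a+s'Y|<|Y|/8$, then $|s-s'|<\frac14$. Hence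
\begin{equation}\label{eq:segment}
\{s\in[0,1]:|a+sY|<|Y|/8\}\ \text{ lies in an interval of length at most }\tfrac14 .
\end{equation}
On a subset of $[0,\frac34]$ of measure at least $\frac12$ we thus have $|a+sY|\ge|Y|/8$ and $1-s\ge\frac14$. Since $q\ge2$, \eqref{eq:ell} yields $g_a(Y)\ge\frac\lambda8(1+|Y|^2/64)^{(q-2)/2}|Y|^2\ge c_0h_q(Y)$.

(b) By \eqref{eq:ell}, the symmetric form $D^2f(\xi)$ has operator norm at most $\Lambda(1+|\xi|^2)^{(p-2)/2}$, which is at most $C(1+|X|^{p-2})$ for $\xi=A'+sX$, $s\in[0,1]$. Insert this into $Df_A(X)=\int_0^1D^2f(A'+sX)X\,ds$ and into Taylor's formula.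

(c) Let $\omega_0$ be a modulus of continuity of $D^2f$ and $D^2g$ on the balls of radius $L+1$. For $|X|\le1$ Taylor's formula gives $|f_P(X)-f_A(X)|\le\omega_0(|P-A|)|X|^2$. For $|X|>1$ write
\[
f_P(X)-f_A(X)=[f(P'+X)-f(A'+X)]-[f(P')-f(A')]-(Df(P')-Df(A'))\cdot X .
\]
By (b) with $A=0$ we have $|Df(\xi)|\le C(1+|\xi|^{p-1})$, so the three terms are bounded by $C|P-A|$ times $|X|^{p-1}$, $1$ and $|X|$, each of which is at most $|X|^p$. Take $\omega(t)=\omega_0(t)+Ct$.

(d) By the mean value theorem and (b), $f_A(X+Y)-f_A(X)\le C(|X|+|X|^{p-1})|Y|+Ch_p(Y)$. Young's inequality gives $C|X||Y|\le\kappa|X|^2+C_\kappa|Y|^2$ and $C|X|^{p-1}|Y|\le\kappa|X|^p+C_\kappa|Y|^p$.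
\end{proof}

That (a) holds for unbounded base points is a consequence of $p,q\ge2$, and it will be used in Section~\ref{sec:short} with a base point that we do not control pointwise.

\subsection{Admissible variations}

From $f(X)=f(0)+Df(0)\cdot X+f_0(X)$ and Lemma~\ref{lem:shift}(a),(b) we get $c|X|^p-C\le f(X)\le C(1+|X|^p)$, and likewise for $g$ with exponent $q$. A local minimizer therefore satisfies $\nabla'u\in L^p_{\mathrm{loc}}$ and $\partial_nu\in L^q_{\mathrm{loc}}$. We call $\psi\in W^{1,p}(\Omega;\mathbb R^N)$ \emph{admissible} if it has compact support in $\Omega$ and $\partial_n\psi\in L^q$. For such $\psi$ and every compact $K$ with $\operatorname{spt}\psi\subset K\subset\Omega$,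
\begin{equation}\label{eq:euler}
\int_KF(\nabla u)\le\int_KF(\nabla u+\nabla\psi)<\infty\qquad\text{and}\qquad\int_\Omega DF(\nabla u):\nabla\psi\,dx=0 .
\end{equation}
The inequality holds because $\nabla\psi=0$ outside $\operatorname{spt}\psi$. For the Euler equation, note that $t\mapsto\int_KF(\nabla u+t\nabla\psi)$ has a minimum at $t=0$ and may be differentiated under the integral: for $|t|\le1$ the derivative of the integrand is bounded by $C(1+|\nabla'u|^{p-1}+|\nabla'\psi|^{p-1})|\nabla'\psi|+C(1+|\partial_nu|^{q-1}+|\partial_n\psi|^{q-1})|\partial_n\psi|$, which is integrable by H\"older's inequality.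

\subsection{The excess}

For $\overline{Q_\rho(y)}\subset\Omega$ let $(\nabla u)_{y,\rho}=\langle\nabla u\rangle_{Q_\rho(y)}$ and
\[
E(y,\rho)=\big\langle h\big(\nabla u-(\nabla u)_{y,\rho}\big)\big\rangle_{Q_\rho(y)} .
\]
Let $Q_r(y)\subset Q_\rho(y_1)$ and $A\in\mathbb R^{nN}$. Jensen's inequality gives $h((\nabla u)_{y,r}-A)\le\langle h(\nabla u-A)\rangle_{Q_r(y)}$, and with \eqref{eq:h} we obtain
\begin{equation}\label{eq:excess}
E(y,r)+|(\nabla u)_{y,r}-A|^2\le C\langle h(\nabla u-A)\rangle_{Q_r(y)}\le C(\rho/r)^n\langle h(\nabla u-A)\rangle_{Q_\rho(y_1)} .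
\end{equation}
For $A=(\nabla u)_{y_1,\rho}$ the last mean is $E(y_1,\rho)$. By dominated convergence, $E(y,\rho)$ is continuous in $y$.

\subsection{Standard facts}

\begin{lemma}\label{lem:iter}
Let $\Theta:[0,1]\to[0,\infty)$ be bounded, let $\gamma\in[0,1)$, $a,b\ge0$, and suppose $\Theta(s)\le\gamma\Theta(s')+a(s'-s)^{-q}+b$ for $0\le s<s'\le1$. Then $\Theta(0)\le C(\gamma,q)(a+b)$.
\end{lemma}

\begin{proof}
Take $\mu\in(0,1)$ with $\gamma\mu^{-q}<1$, $s_0=0$ and $s_{i+1}=s_i+(1-\mu)\mu^i<1$. Iterating, $\Theta(0)\le\gamma^k\Theta(s_k)+\sum_{i<k}\gamma^i\big(a(1-\mu)^{-q}\mu^{-iq}+b\big)$. Let $k\to\infty$.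
\end{proof}

We shall use the following textbook results.
\begin{enumerate}
\item[(F1)] \emph{Difference quotients.} Let $1\le r<\infty$. If $v,\partial_iv\in L^r_{\mathrm{loc}}(\Omega)$, $K\Subset\Omega$, and the closed $|t|$-neighborhood $K_{|t|}$ of $K$ lies in $\Omega$, then $\|v(\cdot+te_i)-v\|_{L^r(K)}\le|t|\,\|\partial_iv\|_{L^r(K_{|t|})}$; the same holds for any direction, with $|\nabla v|$ on the right. Conversely, if $r>1$, $v\in L^r_{\mathrm{loc}}(\Omega)$, $\Omega'\Subset\Omega$ is open and $\|v(\cdot+te_i)-v\|_{L^r(\Omega')}\le C|t|$ for small $t$, then $\partial_iv\in L^r(\Omega')$.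
\item[(F2)] \emph{Lines and slices.} If $v,\partial_nv\in L^1_{\mathrm{loc}}(D)$, then $v$ has a representative that is locally absolutely continuous on almost every vertical line (intersected with $D$), with derivative $\partial_nv$. If $v\in W^{1,p}(B'\times I)$, then for a.e.\ $t\in I$ the slice $v(\cdot,t)$ lies in $W^{1,p}(B')$ and its gradient is $\nabla'v(\cdot,t)$.
\item[(F3)] \emph{Constant coefficients.} Let $\mathbb A$ be a bilinear form on $\mathbb R^{nN}$ with $\mathbb A(Y,Y)\ge\lambda|Y|^2$ and $|\mathbb A(Y,W)|\le\Lambda_1|Y||W|$. If $w\in W^{1,2}(D;\mathbb R^N)$ satisfies $\int\mathbb A(\nabla w,\nabla\psi)=0$ for all $\psi\in C_c^\infty(D;\mathbb R^N)$, then $w$ is smooth in $D$. For $D=Q_1(0)$ one has $\sup_{Q_{5/8}(0)}|\nabla^2w|\le C\|\nabla w\|_{L^2(Q_1(0))}$, and for a ball $D=B_R$ one has $\int_{B_r}|\nabla w|^2\le C(r/R)^n\int_{B_R}|\nabla w|^2$ on concentric balls with $r\le R$. Here $C$ depends only on $n,N,\lambda,\Lambda_1$.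
\item[(F4)] \emph{Campanato's theorem.} Let $U$ be open, $\alpha\in(0,1]$, $r_0>0$. If $\langle|v-\langle v\rangle_{Q_r(y)}|^2\rangle_{Q_r(y)}\le C_0r^{2\alpha}$ for all $y\in U$ and $0<r\le r_0$, then $v$ has a representative in $C^{0,\alpha}_{\mathrm{loc}}(U)$. The same holds with balls in place of cylinders.
\end{enumerate}

\section{The criterion holds at almost every point}\label{sec:ae}

Lebesgue's differentiation theorem gives $\langle h(\nabla u-\nabla u(x_0))\rangle_{Q_\rho(x_0)}\to0$ for a.e.\ $x_0$, without a rate and without control of the cylinders above and below $x_0$. A rate follows from any fractional differentiability of $\nabla u$, and control along the stack follows from a full derivative in the vertical direction. Both are available for the quantity in which the energy becomes quadratic,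
\[
\nu=V(\nabla u)\in L^2_{\mathrm{loc}},\qquad V(Z)=\Big((1+|Z'|^2)^{\frac{p-2}4}Z',\ (1+|Z_n|^2)^{\frac{q-2}4}Z_n\Big).
\]

\begin{lemma}\label{lem:V}
For all $Z,P\in\mathbb R^{nN}$,
\[
c\,h(Z-P)\le|V(Z)-V(P)|^2\le C\,(DF(Z)-DF(P)):(Z-P).
\]
\end{lemma}

\begin{proof}
All three expressions are sums over the two blocks; consider the horizontal one. Let $a=\frac{p-2}4\ge0$, $V_p(\xi)=(1+|\xi|^2)^a\xi$, and $W=X-Y$. Then $DV_p(\xi)W=(1+|\xi|^2)^aW+2a(1+|\xi|^2)^{a-1}(\xi\cdot W)\xi$, so that $DV_p(\xi)W\cdot W\ge(1+|\xi|^2)^a|W|^2$ and $|DV_p(\xi)W|\le(1+2a)(1+|\xi|^2)^a|W|$. By \eqref{eq:segment},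
\[
(V_p(X)-V_p(Y))\cdot W\ge\int_0^1(1+|Y+sW|^2)^a\,ds\,|W|^2\ge\tfrac34(1+|W|^2/64)^a|W|^2,
\]
hence $|V_p(X)-V_p(Y)|\ge c(|W|+|W|^{p/2})$, which is the lower bound. By the Cauchy--Schwarz inequality and \eqref{eq:ell},
\[
|V_p(X)-V_p(Y)|^2\le C\int_0^1(1+|Y+sW|^2)^{\frac{p-2}2}ds\,|W|^2\le C\,(Df(X)-Df(Y))\cdot W.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:diff}
Let $u$ be a local minimizer, let $\chi\in C_c^\infty(\Omega)$, and let $u$ be bounded near $\operatorname{spt}\chi$. For $i\in\{1,\dots,n\}$ and small $t\in\mathbb R$ write $\Delta v=v(\cdot+te_i)-v$ and $u^t=u(\cdot+te_i)$. Then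
\begin{equation}\label{eq:diff}
\int\chi^2|\Delta\nu|^2\le C\|\nabla\chi\|_\infty^2\int_{\operatorname{spt}\chi}\big(1+|\nabla'u|^{p-2}+|\nabla'u^t|^{p-2}+|\partial_nu|^{q-2}+|\partial_nu^t|^{q-2}\big)|\Delta u|^2 .
\end{equation}
Consequently, if $u\in L^\infty_{\mathrm{loc}}(\Omega;\mathbb R^N)$ and $\Omega'\Subset\Omega$, then $\partial_n\nu\in L^2(\Omega')$ and
\begin{equation}\label{eq:frac}
\int_{\Omega'}|\nu(x+y)-\nu(x)|^2\,dx\le C(u,\Omega')\,|y|^{2\theta}\qquad\text{for all small }y\in\mathbb R^n .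
\end{equation}
\end{lemma}

\begin{proof}
The function $\psi=\chi^2\Delta u$ is admissible: $\partial_n\psi=\chi^2\partial_n\Delta u+2\chi\,\partial_n\chi\,\Delta u$ lies in $L^q$ because $\Delta u$ is bounded. So is $\psi(\cdot-te_i)$. Subtracting the two Euler equations \eqref{eq:euler} gives $\int\Delta(DF(\nabla u)):\nabla\psi=0$. Let $\mathbb A(x)=\int_0^1D^2F(\nabla u+s\nabla\Delta u)\,ds$. This is a nonnegative symmetric form with $\mathbb A(\nabla\Delta u,W)=\Delta(DF(\nabla u)):W$. Therefore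
\[
\mathcal I:=\int\chi^2\mathbb A(\nabla\Delta u,\nabla\Delta u)=-2\int\chi\,\mathbb A(\nabla\Delta u,\Delta u\otimes\nabla\chi)\le2\,\mathcal I^{1/2}\Big(\int\mathbb A(\Delta u\otimes\nabla\chi,\Delta u\otimes\nabla\chi)\Big)^{1/2}.
\]
The integral $\mathcal I=\int\chi^2\Delta(DF(\nabla u)):\nabla\Delta u$ is finite by H\"older's inequality, so $\mathcal I\le4\int\mathbb A(\Delta u\otimes\nabla\chi,\Delta u\otimes\nabla\chi)$. Lemma~\ref{lem:V} gives $\int\chi^2|\Delta\nu|^2\le C\mathcal I$. Since $F$ splits, $D^2F$ is block diagonal, and \eqref{eq:ell} bounds $\mathbb A(W,W)$ by $C(1+|\nabla'u|^{p-2}+|\nabla'u^t|^{p-2})|W'|^2+C(1+|\partial_nu|^{q-2}+|\partial_nu^t|^{q-2})|W_n|^2$. This proves \eqref{eq:diff}.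

Now let $\chi=1$ on a neighborhood $\Omega''$ of $\overline{\Omega'}$. H\"older's inequality with exponents $(\frac p{p-2},\frac p2)$ and $(\frac q{q-2},\frac q2)$ bounds the right side of \eqref{eq:diff} by $C(\|\Delta u\|_{L^p}^2+\|\Delta u\|_{L^q}^2)$, with norms on $\operatorname{spt}\chi$ and $C$ depending on $u$ and $\chi$. If $i=n$, both norms are at most $C|t|$ by (F1), because $\partial_nu\in L^q_{\mathrm{loc}}$ and $p\le q$; the converse part of (F1) gives $\partial_n\nu\in L^2(\Omega')$. If $i<n$, we only know $\|\Delta u\|_{L^p}\le C|t|$, and we interpolate with the bound on $u$: $\|\Delta u\|_{L^q}^q\le\|\Delta u\|_{L^\infty}^{q-p}\|\Delta u\|_{L^p}^p\le C|t|^p$, so $\|\Delta u\|_{L^q}^2\le C|t|^{2\theta}$. Thus $\int_{\Omega''}|\Delta\nu|^2\le C|t|^{2\theta}$ for every $i$ and small $|t|\le 1$. For general $y$, write $\nu(x+y)-\nu(x)$ as a sum of $n$ differences in coordinate directions, taken at the points $x+\sum_{k<i}y_ke_k\in\Omega''$.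
\end{proof}

\begin{proposition}\label{prop:ae}
Let $u\in L^\infty_{\mathrm{loc}}(\Omega;\mathbb R^N)$ be a local minimizer and $r_i=2^{-i}$. For a.e.\ $x_0\in\Omega$,
\[
\lim_{i\to\infty}\ r_i^{-\theta/2}\sup_{|s|\le r_i^{\theta/2}}\big\langle h(\nabla u-\nabla u(x_0))\big\rangle_{Q_{2r_i}(x_0+se_n)}=0 .
\]
\end{proposition}

\begin{proof}
Let $\Omega'\Subset\Omega''\Subset\Omega$, let $r$ be small, and $H=r^{\theta/2}$. Take the representative of $\nu$ on $\Omega''$ given by (F2). For $x\in\Omega'$, for a.e.\ $y\in Q_{2r}(0)$ and all $|s|\le H$, the Cauchy--Schwarz inequality gives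
\[
|\nu(x+y+se_n)-\nu(x+y)|^2\le H\int_{-H}^H|\partial_n\nu(x+y+s'e_n)|^2\,ds' .
\]
Let $x\in\Omega'$ be a point with $\nu(x)=V(\nabla u(x))$. By Lemma~\ref{lem:V}, for every $|s|\le H$ the mean $\langle h(\nabla u-\nabla u(x))\rangle_{Q_{2r}(x+se_n)}$ is at most $C$ times the mean over $y\in Q_{2r}(0)$ of $|\nu(x+y+se_n)-\nu(x)|^2$, and hence at most $Cm_r(x)$, where
\[
m_r(x)=\frac1{|Q_{2r}(0)|}\int_{Q_{2r}(0)}\Big(|\nu(x+y)-\nu(x)|^2+H\int_{-H}^H|\partial_n\nu(x+y+s'e_n)|^2\,ds'\Big)dy
\]
does not depend on $s$. By Fubini's theorem and Lemma~\ref{lem:diff}, $\int_{\Omega'}m_r\le C(r^{2\theta}+2H^2\|\partial_n\nu\|^2_{L^2(\Omega'')})\le Cr^\theta$. Hence $\sum_ir_i^{-\theta/2}\int_{\Omega'}m_{r_i}\le C\sum_i2^{-i\theta/2}<\infty$, so $\sum_ir_i^{-\theta/2}m_{r_i}$ is finite a.e.\ in $\Omega'$ and its terms tend to $0$. Exhaust $\Omega$ by countably many such $\Omega'$.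
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:eps}]
Let $\Omega_0$ be the set of points that have a neighborhood on which $u\in C^{1,\alpha}$ for all $\alpha<1$; it is open. Let $x_0$ be a point at which Proposition~\ref{prop:ae} holds. Apply Theorem~\ref{thm:eps} with $\beta=\theta/2$, $A=\nabla u(x_0)$, $L_0=|A|$, a ball $G\Subset\Omega$ about $x_0$, $M=\|u\|_{L^\infty(G)}$ and $\rho_0=r_i$. For large $i$ we have $r_i\le\rho_*$, the cylinders lie in $G$, and \eqref{eq:small} holds. So $x_0\in\Omega_0$, and $|\Omega\setminus\Omega_0|=0$.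
\end{proof}

The rest of the paper proves Theorem~\ref{thm:eps}. From now on $u$, $G$ and $A$ are as in that theorem, and all radii $\rho$ are at most $1$.

\section{The smooth background}\label{sec:background}

We need a decomposition $u=\bar u+z$ that is valid along a whole stack of cylinders of size $\rho$. An affine map, or a solution of the system linearized at one matrix, serves a single cylinder; the means $(\nabla u)_{y,\rho}$ drift as $y$ moves vertically, and the drift is not small compared with the excess over heights $\ell\gg\rho$. A mollification of $u$ at a scale slightly below $\rho$ follows the drift, is one function on the whole stack, and keeps $z$ bounded.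

Fix an even function $\phi\in C_c^\infty(B_1(0))$ with $\phi\ge0$ and $\int\phi=1$, and let $\phi_r=r^{-n}\phi(\cdot/r)$. For $\sigma\in(0,\frac18]$ and a scale $\rho$ put
\[
\bar u=u*\phi_{\sigma\rho},\qquad z=u-\bar u,\qquad\bar A(x)=\nabla\bar u(x).
\]
These are defined at the points whose distance from $\partial\Omega$ exceeds $\sigma\rho$, and $|z|\le2M$ a.e.\ on the set of points $x$ with $B_{\sigma\rho}(x)\subset G$.

\begin{lemma}\label{lem:background}
There are constants $C_*,C_1$, independent of $\sigma$, and $\varepsilon_1(\sigma)>0$ such that the following holds for every local minimizer $u$. If $\overline{Q_\rho(y)}\subset\Omega$, $|(\nabla u)_{y,\rho}|\le L$ and $E:=E(y,\rho)\le\varepsilon_1(\sigma)$, then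
\begin{enumerate}
\item[(i)] $\rho|\nabla^2\bar u|\le C_*E^{1/2}$ on $Q_{\rho/2}(y)$;
\item[(ii)] $|\bar A-(\nabla u)_{y,\rho}|\le C_1\sigma^{-n/2}E^{1/2}$ on $Q_{\rho/2}(y)$;
\item[(iii)] $\langle h(\nabla z)\rangle_{Q_{\rho/2}(y)}\le CE$;
\item[(iv)] $\langle h_p(z/\rho)\rangle_{Q_{\rho/2}(y)}\le C\sigma^2E$.
\end{enumerate}
\end{lemma}

Parts (ii)--(iv) hold for any Sobolev map; (iv) is the source of smallness in the whole proof. Part (i) is where the equation enters. Without it, Young's inequality for convolutions bounds $\rho\nabla^2\bar u$ in $L^2$ only with a factor $\sigma^{-1}$, which would cancel the gain in (iv) when the two are multiplied in Lemma~\ref{lem:compare} below.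

\begin{proof}
Let $P=(\nabla u)_{y,\rho}$ and $v(x)=u(x)-Px$, where $Px=\sum_ix_iP_i$. For $x\in Q_{\rho/2}(y)$ we have $B_{\sigma\rho}(x)\subset Q_{5\rho/8}(y)$, and $\bar A-P=\nabla v*\phi_{\sigma\rho}$.

(ii) $|\bar A-P|\le\|\nabla v\|_{L^2(Q_\rho(y))}\|\phi_{\sigma\rho}\|_{L^2}\le C(\rho^nE)^{1/2}(\sigma\rho)^{-n/2}$.

(iii) We have $\nabla z=\nabla v-(\bar A-P)$, and Jensen's inequality gives $h(\bar A-P)\le h(\nabla v)*\phi_{\sigma\rho}$, whose integral over $Q_{\rho/2}(y)$ is at most $\int_{Q_\rho(y)}h(\nabla v)$. Use \eqref{eq:h}.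

(iv) Since $\phi$ is even, convolution with $\phi_{\sigma\rho}$ reproduces affine maps, so $z=v-v*\phi_{\sigma\rho}=\int(v-v(\cdot-\xi))\phi_{\sigma\rho}(\xi)\,d\xi$. By Minkowski's inequality and (F1), $\|z\|_{L^r(Q_{\rho/2}(y))}\le\sigma\rho\|\nabla v\|_{L^r(Q_\rho(y))}$ for $r\in\{2,p\}$. Use $|Z|^r\le Ch(Z)$ and $\sigma^p\le\sigma^2$.

(i) Write $Q_r=Q_r(0)$. For $|P|\le L$ the forms $D^2F(P)$ satisfy the hypotheses of (F3) with $\Lambda_1=\Lambda(1+L^2)^{(q-2)/2}$. Let $C_*$ be such that $\sup_{Q_{5/8}}|\nabla^2w|\le\frac12C_*$ for every solution $w$ of such a system in $Q_1$ with $\langle|\nabla w|^2\rangle_{Q_1}\le1$. Fix $\sigma$. If $E=0$, then $u$ is affine on $Q_\rho(y)$ and $\nabla^2\bar u=0$ on $Q_{\rho/2}(y)$. If no $\varepsilon_1(\sigma)$ exists, there are local minimizers $u_k$ and cylinders $Q_{\rho_k}(y_k)$ with means $P_k$, $|P_k|\le L$, and excess $\mu_k^2\to0$, $\mu_k>0$, for which (i) fails. Since $F$ does not depend on $x$ or $u$, the map $U_k(x)=\rho_k^{-1}u_k(y_k+\rho_kx)$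 is a local minimizer in $Q_1$. Let $w_k=(U_k-P_kx-c_k)/\mu_k$, with $c_k$ chosen so that $\langle w_k\rangle_{Q_1}=0$. Then
\[
\langle h(\mu_k\nabla w_k)\rangle_{Q_1}=\mu_k^2,\qquad\langle|\nabla w_k|^2\rangle_{Q_1}\le1,\qquad\sup_{Q_{1/2}}|\nabla^2(w_k*\phi_\sigma)|>C_*,
\]
the last because $\mu_k\nabla^2(w_k*\phi_\sigma)(x)=\rho_k\nabla^2\bar u_k(y_k+\rho_kx)$. By Poincar\'e's inequality and Rellich's theorem, along a subsequence $P_k\to P_\infty$, $w_k\rightharpoonup w$ in $W^{1,2}(Q_1)$, $w_k\to w$ in $L^2(Q_1)$, and $\mu_k\nabla w_k\to0$ a.e.; moreover $\langle|\nabla w|^2\rangle_{Q_1}\le1$.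

For $\psi\in C_c^\infty(Q_1;\mathbb R^N)$ the Euler equation gives
\[
0=\mu_k^{-1}\int_{Q_1}\big(DF(P_k+\mu_k\nabla w_k)-DF(P_k)\big):\nabla\psi .
\]
Let $S_k=\{\mu_k|\nabla w_k|\le1\}$. If $|W|>1$, then $h(W)\ge|W|^2\geq 1$, and Lemma~\ref{lem:shift}(b) gives $|DF_{P_k}(W)|\le C(|W|+|W'|^{p-1}+|W_n|^{q-1})\le Ch(W)$. So the complement of $S_k$ contributes at most $C\|\nabla\psi\|_\infty\mu_k^{-1}\int h(\mu_k\nabla w_k)=O(\mu_k)$. The set $S_k$ contributes $\int\mathbb A_k(\nabla w_k,\nabla\psi)$ with $\mathbb A_k=\mathbf 1_{S_k}\int_0^1D^2F(P_k+s\mu_k\nabla w_k)\,ds$. These forms are uniformly bounded and converge a.e.\ to $D^2F(P_\infty)$, so $\mathbb A_k\nabla\psi\to D^2F(P_\infty)\nabla\psi$ in $L^2$. Pairing with $\nabla w_k\rightharpoonup\nabla w$ yields $\int D^2F(P_\infty)(\nabla w,\nabla\psi)=0$. Thus $|\nabla^2w|\le\frac12C_*$ on $Q_{5/8}$, and $|\nabla^2(w*\phi_\sigma)|=|(\nabla^2w)*\phi_\sigma|\le\frac12C_*$ on $Q_{1/2}$ because $\sigma\le\frac18$. On the other hand $\nabla^2(w_k*\phi_\sigma)=w_k*\nabla^2\phi_\sigma\to w*\nabla^2\phi_\sigma$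 uniformly on $Q_{1/2}$, since $w_k\to w$ in $L^2$ and $\sigma$ is fixed. This is a contradiction.
\end{proof}

\subsection{Good intervals}

We now stack cylinders. Let the parameters $\sigma,\delta,\varepsilon$ satisfy
\begin{equation}\label{eq:param}
0<\sigma\le\tfrac18,\qquad0<\delta\le\tfrac12,\qquad0<\varepsilon\le\varepsilon_1(\sigma),\qquad C_1\sigma^{-n/2}\varepsilon^{1/2}\le\delta,\qquad C_*\varepsilon^{1/2}\le1 .
\end{equation}
Fix $y'\in\mathbb R^{n-1}$ and $\rho\in(0,1]$, and write $E(s)=E((y',s),\rho)$.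

\begin{definition}\label{def:good}
A bounded open interval $I$ is \emph{good} (for $y'$ and $\rho$) if the closure of $\bigcup_{s\in I}Q_\rho(y',s)$ is contained in $G$ and if
\[
E(s)\le\varepsilon\qquad\text{and}\qquad|(\nabla u)_{(y',s),\rho}-A|\le\delta\qquad\text{for all }s\in I .
\]
\end{definition}

Open subintervals of good intervals are good. In this section and the next two we translate vertically so that the interval is centered at $0$, and we put $\mathcal E(S)=\frac1{2S}\int_{-S}^SE(s)\,ds$.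

\begin{lemma}\label{lem:stack}
Let $S\ge\rho/2$, let $(-S,S)$ be good, and let $D=B'_{\rho/2}(y')\times(-S,S)$. Then $\bar u$ is smooth and $|z|\le2M$ near $\overline D\subset G$; on $D$ we have $|\bar A-A|\le2\delta$ and $|\bar A|\le L$; and
\begin{equation}\label{eq:stack}
\int_Dh(\nabla z)+\int_D\rho^2|\nabla^2\bar u|^2\le C\rho^{n-1}S\,\mathcal E(S),\qquad\int_Dh_p(z/\rho)\le C\sigma^2\rho^{n-1}S\,\mathcal E(S).
\end{equation}
\end{lemma}

\begin{proof}
The union of the cylinders is $B'_\rho(y')\times(-S-\rho,S+\rho)$, which contains the $\rho/2$-neighborhood of $\overline D$; this gives the first statement. For $|s|<S$ we have $|(\nabla u)_{(y',s),\rho}|\le L_0+\delta\le L$, so Lemma~\ref{lem:background} applies at $y=(y',s)$. Part (ii) and \eqref{eq:param} give $|\bar A-A|\le2\delta\le1$ on $D$. For \eqref{eq:stack}, note that each height $t\in(-S,S)$ satisfies $|t-s|<\rho/2$ for a set of $s\in(-S,S)$ of measure at least $\rho/2$: for $t\ge0$ take $s\in(t-\frac\rho2,t)$, and for $t<0$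 take $s\in(t,t+\frac\rho2)$. Hence for $\Psi\ge0$
\[
\frac\rho2\int_D\Psi\le\int_{-S}^S\int_{Q_{\rho/2}(y',s)}\Psi\,dx\,ds ,
\]
and by (i), (iii), (iv) the inner integral is at most $C\rho^nE(s)$, respectively $C\sigma^2\rho^nE(s)$.
\end{proof}

\subsection{Minimality relative to the background}

The next lemma turns the minimality of $u$ into an almost minimality of $z$ for the integrand $F_{\bar A(x)}$, which is comparable to $h$. Expanding $F$ at the moving point $\bar A(x)$ leaves a linear term that is no longer a null Lagrangian; it is estimated after an integration by parts.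

\begin{lemma}\label{lem:compare}
Let $D_1$ be an open cylinder contained in the set $D$ of Lemma~\ref{lem:stack}, and let $w$ be admissible with $\operatorname{spt}w\subset\overline{D_1}$. Then
\[
\int_{D_1}F_{\bar A}(\nabla z)\le\int_{D_1}F_{\bar A}(\nabla z-\nabla w)+C\int_{D_1}|\nabla^2\bar u||w| .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:euler} and $|\partial D_1|=0$ we have $\int_{D_1}F(\nabla u)\le\int_{D_1}F(\nabla u-\nabla w)$. Insert
\[
F(\nabla u)=F(\bar A)+DF(\bar A):\nabla z+F_{\bar A}(\nabla z)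
\]
and the same identity with $\nabla u-\nabla w$ and $\nabla z-\nabla w$; all terms are integrable. This gives the claim with $-\int DF(\bar A):\nabla w$ as last term. As $F\in C^2$, the field $DF(\nabla\bar u)$ is $C^1$ near $\overline{D_1}$, and $w$ has compact support there. So $-\int DF(\nabla\bar u):\nabla w=\int\operatorname{div}(DF(\nabla\bar u))\cdot w$, and $|\operatorname{div}DF(\nabla\bar u)|\le C|\nabla^2\bar u|$ on $D_1$ because $|\bar A|\le L$.
\end{proof}

\section{A Caccioppoli inequality on long cylinders}\label{sec:long}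

Let $\ell=\rho^\theta$; as $\rho\le1$ and $\theta\le1$ we have $\ell\ge\rho$. The following lemma improves the first bound in \eqref{eq:stack} by the factor $\sigma$, at the cost of a vertical margin $\ell$.

\begin{lemma}\label{lem:long}
If $T>0$ and $(-T-\ell,T+\ell)$ is good, then
\[
\int_{B'_{\rho/4}(y')\times(-T,T)}h(\nabla z)\le C\sigma\rho^{n-1}(T+\ell)\,\mathcal E(T+\ell).
\]
\end{lemma}

\begin{proof}
Let $S=T+\ell$ and $D^s=B'_{(1+s)\rho/4}(y')\times(-T-s\ell,T+s\ell)$ for $0\le s\le1$, so that $D^1$ is the set $D$ of Lemma~\ref{lem:stack}. For $s<s'$ take $\chi\in C_c^\infty(D^{s'})$ with $0\le\chi\le1$, $\chi=1$ on $D^s$, and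
\[
|\nabla'\chi|\le\frac C{(s'-s)\rho},\qquad|\partial_n\chi|\le\frac C{(s'-s)\ell}.
\]
The function $w=\chi z$ is admissible, since $z$ is bounded and $\partial_nz\in L^q$. Moreover $\nabla z-\nabla w=(1-\chi)\nabla z-z\otimes\nabla\chi$ vanishes on $D^s$, and by \eqref{eq:h}
\[
h(\nabla z-\nabla w)\le Ch(\nabla z)+C(s'-s)^{-q}\big(h_p(z/\rho)+h_q(z/\ell)\big).
\]
By \eqref{eq:key} and $|z/\ell|^2\le|z/\rho|^2$ we have $h_q(z/\ell)\le Ch_p(z/\rho)$. Lemma~\ref{lem:compare} on $D^{s'}$ together with $c_0h\le F_{\bar A}\le Ch$ (Lemma~\ref{lem:shift}(a),(b)) now gives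
\[
c_0\int_{D^s}h(\nabla z)\le C_2\int_{D^{s'}\setminus D^s}h(\nabla z)+\frac C{(s'-s)^q}\int_{D^1}h_p(z/\rho)+C\int_{D^1}|\nabla^2\bar u||z| .
\]
Add $C_2\int_{D^s}h(\nabla z)$ to both sides and divide by $c_0+C_2$. The function $\Theta(s)=\int_{D^s}h(\nabla z)$ is bounded by \eqref{eq:stack} and satisfies the hypothesis of Lemma~\ref{lem:iter} with $\gamma=C_2/(c_0+C_2)$. Hence
\[
\int_{D^0}h(\nabla z)\le C\int_{D^1}h_p(z/\rho)+C\Big(\int_{D^1}\rho^2|\nabla^2\bar u|^2\Big)^{1/2}\Big(\int_{D^1}|z/\rho|^2\Big)^{1/2},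
\]
and by \eqref{eq:stack} the right side is at most $C(\sigma^2+\sigma)\rho^{n-1}S\,\mathcal E(S)$.
\end{proof}

\section{Short vertical windows}\label{sec:short}

For $T\ll\ell$ Lemma~\ref{lem:long} gives a bound proportional to $\ell$, not to $T$. We now carry out the computation of Section~\ref{sub:periodic} for $z$. Jensen's inequality along vertical segments requires an integrand that does not depend on $x_n$, so we replace $F_{\bar A(x)}$ by $F_A$; this is why good intervals keep the means of $\nabla u$ close to one fixed matrix $A$. For $\kappa\in(0,1)$, with $\omega$ and $C_\kappa$ from Lemma~\ref{lem:shift}, set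
\[
\hat\kappa=\kappa+\omega(2\delta)+C_\kappa\sigma^2+\sigma .
\]
This number collects all errors. It can be made as small as we wish by choosing first $\kappa$, then $\sigma$ and $\delta$.

\begin{lemma}\label{lem:short}
Let $\rho\le T\le\ell=\rho^\theta$, let $(-5\ell,5\ell)$ be good, and let $K\ge0$ satisfy $\mathcal E(S)\le KS^{-\beta}$ for all $S\in[\rho,5\ell]$. Then
\[
\int_{B'_{\rho/8}(y')\times(-T,T)}h(\nabla z)\le C\hat\kappa\,K\rho^{n-1}T^{1-\beta}.
\]
\end{lemma}

\begin{proof}
Put $\mathcal N=\hat\kappa K\rho^{n-1}$, $B'=B'_{\rho/4}(y')$, $D_t=B'\times(-t,t)$ and $T_j=2^jT$. Let $J\ge0$ be minimal with $T_J\ge\ell$. Then $T_{J+1}\in[2\ell,4\ell)$: either $J=0$ and $T=\ell$, or $T_{J-1}<\ell$. Fix $\eta\in C_c^\infty(B')$ with $0\le\eta\le1$, $\eta=1$ on $B'_{\rho/8}(y')$ and $|\nabla'\eta|\le C/\rho$, regarded as a function of $x'$.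

\emph{Step 1: the longest window.} Since $T_{J+1}+\ell\le\min\{5\ell,2T_{J+1}\}$ and $\sigma\le\hat\kappa$, Lemma~\ref{lem:long} gives
\begin{equation}\label{eq:top}
\int_{D_{T_{J+1}}}h(\nabla z)\le C\sigma\rho^{n-1}K(T_{J+1}+\ell)^{1-\beta}\le C\mathcal N\,T_{J+1}^{1-\beta}.
\end{equation}

\emph{Step 2: the competitor.} Take the representative of $z$ from (F2) that is absolutely continuous in $x_n$ for a.e.\ $x'$. Let
\[
\Phi(t)=\int_{D_t}\eta f_A(\nabla'z),\quad a(t)=\sum_\pm\int_{B'}h_p(\nabla'z(\cdot,\pm t))\,dx',\quad b(t)=\sum_\pm\int_{B'}h_p(z(\cdot,\pm t)/\rho)\,dx' .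
\]
The function $\Phi$ is absolutely continuous. For all $t$ in a set $\mathcal T\subset(T,T_{J+1})$ of full measure, the slices $z(\cdot,\pm t)$ lie in $W^{1,p}(B')$ with gradients $\nabla'z(\cdot,\pm t)$, and $\Phi'(t)=\sum_\pm\int_{B'}\eta f_A(\nabla'z(\cdot,\pm t))\,dx'$. For $t\in\mathcal T$ and $|s|<t$ define
\[
z_t(x',s)=\frac{t-s}{2t}z(x',-t)+\frac{t+s}{2t}z(x',t),\qquad\zeta=z-z_t,\qquad d_t=\partial_nz_t=\frac1{2t}\int_{-t}^t\partial_nz(\cdot,s)\,ds .
\]
Convexity with $\int_{-t}^t\frac{t\pm s}{2t}\,ds=t$, and Jensen's inequality in $s$ for fixed $x'$, give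
\begin{equation}\label{eq:convex}
\begin{gathered}
\int_{D_t}h_p(\nabla'z_t)\le ta(t),\qquad\int_{D_t}h_p(z_t/\rho)\le tb(t),\qquad\int_{D_t}\eta f_A(\nabla'z_t)\le t\Phi'(t),\\
\int_{D_t}h_q(d_t)\le\int_{D_t}h_q(\partial_nz),\qquad\int_{D_t}\eta g_A(d_t)\le\int_{D_t}\eta g_A(\partial_nz)<\infty .
\end{gathered}
\end{equation}
The third and the fifth inequality use that $\eta$ does not depend on $s$.

Let $w=\eta\zeta$ on $D_t$ and $w=0$ elsewhere. We claim that $w$ is admissible. For a.e.\ $x'$ the function $\zeta(x',\cdot)$ is absolutely continuous on $[-t,t]$ and vanishes at $\pm t$, so $w(x',\cdot)$ is absolutely continuous on $\mathbb R$; integrating by parts on vertical lines shows that $\partial_nw=\eta(\partial_nz-d_t)\mathbf 1_{D_t}$, which lies in $L^q$ by \eqref{eq:convex}. For a.e.\ $s\in(-t,t)$ the slice $\eta\zeta(\cdot,s)$ lies in $W^{1,p}(B')$ with support in $\operatorname{spt}\eta$; integrating by parts on horizontal slices shows that $\nabla'w=(\eta\nabla'\zeta+\zeta\otimes\nabla'\eta)\mathbf 1_{D_t}\in L^p$.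 No $L^q$ bound on $z$ was needed. On $D_t$ we have $z-w=(1-\eta)z+\eta z_t$, hence
\[
\nabla'(z-w)=X+Y,\qquad\partial_n(z-w)=(1-\eta)\partial_nz+\eta d_t,
\]
with $X=(1-\eta)\nabla'z+\eta\nabla'z_t$ and $Y=-\zeta\otimes\nabla'\eta$, $|Y|\le C|\zeta/\rho|$.

\emph{Step 3: the basic inequality.} Apply Lemma~\ref{lem:compare} on $D_t$ and replace $F_{\bar A}$ by $F_A$ on both sides, using Lemma~\ref{lem:shift}(c) and $|\bar A-A|\le2\delta$:
\[
\int_{D_t}F_A(\nabla z)\le\int_{D_t}F_A(\nabla z-\nabla w)+\omega(2\delta)\int_{D_t}\big[h(\nabla z)+h(\nabla z-\nabla w)\big]+C\int_{D_t}|\nabla^2\bar u||w| .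
\]
We estimate the three integrands on the right. By Lemma~\ref{lem:shift}(d) and the convexity of $f_A,g_A,h_p$,
\[
F_A(\nabla z-\nabla w)\le(1-\eta)F_A(\nabla z)+\eta\big[f_A(\nabla'z_t)+g_A(d_t)\big]+\kappa\big[h_p(\nabla'z)+h_p(\nabla'z_t)\big]+CC_\kappa h_p(\zeta/\rho).
\]
It is essential that the main terms carry the constant $1$. By \eqref{eq:h}, $h(\nabla z-\nabla w)\le C[h(\nabla z)+h_p(\nabla'z_t)+h_q(d_t)+h_p(\zeta/\rho)]$, and $\omega(2\delta)\le\omega(1)\le C$. Finally $|\nabla^2\bar u||w|\le\sigma\rho^2|\nabla^2\bar u|^2+\sigma^{-1}|\zeta/\rho|^2$. Subtract the finite quantity $\int_{D_t}(1-\eta)F_A(\nabla z)$, use $h_p(\zeta/\rho)\le C(h_p(z/\rho)+h_p(z_t/\rho))$, and apply \eqref{eq:convex}. For $t\in\mathcal T$ we obtain the analogue of \eqref{eq:toy},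
\begin{equation}\label{eq:basic}
\Phi(t)+\Gamma(t)\le t\Phi'(t)+R(t),\qquad\Gamma(t):=\int_{D_t}\eta g_A(\partial_nz)-\int_{D_t}\eta g_A(d_t)\ge0,
\end{equation}
where
\begin{align*}
R(t)=C\Big\{(\kappa+\omega(2\delta))\Big[\int_{D_t}h(\nabla z)+ta(t)\Big]&+(C_\kappa+\sigma^{-1})\Big[\int_{D_t}h_p(z/\rho)+tb(t)\Big]\\
&+\sigma\int_{D_t}\rho^2|\nabla^2\bar u|^2\Big\}.
\end{align*}
The slice integrals $a(t)$, $b(t)$ are not controlled pointwise, but they are on average. For $0\le j\le J$, Fubini's theorem gives $\int_{T_j}^{T_{j+1}}ta(t)\,dt\le T_{j+1}\int_{D_{T_{j+1}}}h_p(\nabla'z)$ and $\int_{T_j}^{T_{j+1}}tb(t)\,dt\le T_{j+1}\int_{D_{T_{j+1}}}h_p(z/\rho)$. Now \eqref{eq:stack} with $S=T_{j+1}\in[\rho,4\ell]$ and $(C_\kappa+\sigma^{-1})\sigma^2=C_\kappa\sigma^2+\sigma$ yield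
\begin{equation}\label{eq:R}
\int_{T_j}^{T_{j+1}}R(t)\,dt\le C\hat\kappa\rho^{n-1}T_j^2\,\mathcal E(T_{j+1})\le C\mathcal N\,T_j^{2-\beta},\qquad0\le j\le J .
\end{equation}

\emph{Step 4: the horizontal energy.} Dropping $\Gamma$ in \eqref{eq:basic} gives $\frac d{dt}\big(\Phi(t)/t\big)=(t\Phi'(t)-\Phi(t))/t^2\ge-R(t)/t^2$ for $t\in\mathcal T$. We integrate from $T_j$ to $T_{J+1}$. By $f_A\le Ch_p$, \eqref{eq:top} and \eqref{eq:R},
\begin{equation}\label{eq:horizontal}
\frac{\Phi(T_j)}{T_j}\le\frac{\Phi(T_{J+1})}{T_{J+1}}+\sum_{i=j}^JT_i^{-2}\int_{T_i}^{T_{i+1}}R\le C\mathcal N\sum_{i=j}^{J+1}T_i^{-\beta}\le C\mathcal N\,T_j^{-\beta}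
\end{equation}
for $0\le j\le J+1$; the series is geometric because $\beta>0$.

\emph{Step 5: the vertical energy.} Let $0\le j\le J$. By \eqref{eq:horizontal}, $\int_{T_j}^{T_{j+1}}t\Phi'(t)\,dt\le T_{j+1}\Phi(T_{j+1})\le C\mathcal NT_j^{2-\beta}$. Together with \eqref{eq:R}, the mean of $t\Phi'(t)+R(t)$ over $(T_j,T_{j+1})$ is at most $C\mathcal NT_j^{1-\beta}$. So there is $t_j\in\mathcal T\cap(T_j,T_{j+1})$ at which $t\Phi'(t)+R(t)$ does not exceed this bound, and \eqref{eq:basic} gives $\Gamma(t_j)\le C\mathcal NT_j^{1-\beta}$. Write $d_j=d_{t_j}$. From the definitions and Lemma~\ref{lem:shift}(a) at the base point $A_n+Y_0$,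
\[
g_A(Y_1)-g_A(Y_0)-Dg_A(Y_0)\cdot(Y_1-Y_0)=g_{A_n+Y_0}(Y_1-Y_0)\ge c_0h_q(Y_1-Y_0)
\]
for all $Y_0,Y_1\in\mathbb R^N$. Take $Y_1=\partial_nz(x',s)$ and $Y_0=d_j(x')$, and integrate over $s\in(-t_j,t_j)$. The linear term drops out since $\int_{-t_j}^{t_j}(\partial_nz-d_j)\,ds=0$. Multiplying by $\eta$ and integrating over $B'$, we find
\begin{equation}\label{eq:vertical}
c_0\int_{D_{t_j}}\eta\,h_q(\partial_nz-d_j)\le\Gamma(t_j)\le C\mathcal N\,T_j^{1-\beta},\qquad0\le j\le J .
\end{equation}
It remains to bound $d_0$, which we reach from $d_J$ by a chain. Let $\|\cdot\|_r$ be the norm of $L^r(B',\eta\,dx')$, $r\in\{2,q\}$. For $j<J$ we have $T_j<t_j<t_{j+1}$ and $d_j-d_{j+1}=\frac1{2t_j}\int_{-t_j}^{t_j}(\partial_nz-d_{j+1})\,ds$. Jensen's inequality and \eqref{eq:vertical} for $j+1$ give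
\[
\|d_j-d_{j+1}\|_r^r\le\frac1{2t_j}\int_{D_{t_{j+1}}}\eta|\partial_nz-d_{j+1}|^r\le C\mathcal N\,T_j^{-\beta}.
\]
By \eqref{eq:top} and $t_J>T_J$, $\|d_J\|_r^r\le\frac1{2t_J}\int_{D_{t_J}}|\partial_nz|^r\le C\mathcal NT_J^{-\beta}$. Therefore $\|d_0\|_r\le C\mathcal N^{1/r}\sum_{j\ge0}T_j^{-\beta/r}\le C(\mathcal NT^{-\beta})^{1/r}$, and $\int_{B'}\eta h_q(d_0)=\|d_0\|_2^2+\|d_0\|_q^q\le C\mathcal NT^{-\beta}$. With \eqref{eq:vertical} for $j=0$ and $D_T\subset D_{t_0}$,
\[
\int_{D_T}\eta h_q(\partial_nz)\le C\int_{D_{t_0}}\eta h_q(\partial_nz-d_0)+CT\int_{B'}\eta h_q(d_0)\le C\mathcal N\,T^{1-\beta}.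
\]
By \eqref{eq:horizontal} for $j=0$ and $f_A\ge c_0h_p$, also $\int_{D_T}\eta h_p(\nabla'z)\le C\mathcal NT^{1-\beta}$. Since $\eta=1$ on $B'_{\rho/8}(y')$, the lemma follows.
\end{proof}

\section{Decay of the excess and proof of Theorem~\ref{thm:eps}}\label{sec:iteration}

\subsection{The iterated quantity}

Let $\tau\in(0,\frac18]$, $\kappa\in(0,1)$ and $\sigma,\delta,\varepsilon$ as in \eqref{eq:param}; they are fixed in Section~\ref{sub:choice}. Let $\rho_*=\big((1-\tau^\theta)/12\big)^{2/\theta}$ and $\rho_0\le\rho_*$. Write $x_0=(x_0',t_0)$ and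
\[
\rho_k=\tau^k\rho_0,\quad\ell_k=\rho_k^\theta,\quad H_0=\rho_0^{\theta/2},\quad H_{k+1}=H_k-6\ell_k,\quad I_k=(t_0-H_k,t_0+H_k).
\]
Then $6\sum_k\ell_k=6\rho_0^\theta/(1-\tau^\theta)\le\frac12H_0$, so $H_k\ge\frac12H_0$ for all $k$. By construction, every point within distance $6\ell_k$ of $I_{k+1}$ lies in $I_k$. Fix $y'\in B'_{\rho_0}(x_0')$, let $E_k(s)=E((y',s),\rho_k)$ and $A_k(s)=(\nabla u)_{(y',s),\rho_k}$, and define
\[
K_k=\sup\Big\{T^\beta\,\frac1{2T}\int_{t-T}^{t+T}E_k(s)\,ds\ :\ T\ge\rho_k,\ (t-T,t+T)\subset I_k\Big\}.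
\]
For $s\in I_0$ we have $Q_{\rho_k}(y',s)\subset Q_{\rho_0}(y',s)\subset Q_{2\rho_0}(x_0',s)$. Hence all cylinders that occur lie in the compact set $\bigcup_{|s|\le H_0}\overline{Q_{2\rho_0}(x_0+se_n)}\subset G$. Moreover \eqref{eq:small}, \eqref{eq:excess} and $T\le H_0\le1$ give
\begin{equation}\label{eq:start}
E_0(s)\le C\varepsilon_*\rho_0^\beta,\qquad|A_0(s)-A|\le C\varepsilon_*^{1/2}\quad(s\in I_0),\qquad K_0\le C\varepsilon_*\rho_0^\beta .
\end{equation}

\subsection{One step}

\begin{lemma}\label{lem:step}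
There are constants $C_3,C_4$, independent of $k,y',\rho_0$ and of $\tau,\kappa,\sigma,\delta,\varepsilon$, such that, if $I_k$ is good for $y'$ and $\rho_k$, then
\[
K_{k+1}\le\big(C_3\tau^{1+\beta}+C_4\tau^{\beta-n}\hat\kappa\big)K_k .
\]
\end{lemma}

\begin{proof}
Write $\rho=\rho_k$, $\ell=\ell_k$, and let $\bar u,z$ be taken at scale $\rho$. Note that $K_k\le\varepsilon<\infty$.

\emph{A pointwise inequality.} Let $s\in I_k$ and $P=\bar A(y',s)$. Points of $Q_{\tau\rho}(y',s)\subset Q_{\rho/2}(y',s)$ have distance at most $2\tau\rho$ from the center, so Lemma~\ref{lem:background}(i) and \eqref{eq:param} give $|\bar A-P|\le2C_*\tau E_k(s)^{1/2}\le1$ there, and $h(\bar A-P)\le8C_*^2\tau^2E_k(s)$ by \eqref{eq:h}. From \eqref{eq:excess} and $\nabla u-P=\nabla z+(\bar A-P)$,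
\begin{equation}\label{eq:pointwise}
E_{k+1}(s)\le C\tau^2E_k(s)+C\langle h(\nabla z)\rangle_{Q_{\tau\rho}(y',s)} .
\end{equation}

\emph{Windows with $T\ge\rho$.} Let $t\in I_{k+1}$ and $T\ge\rho$, and suppose that $(t-T,t+T)\subset I_{k+1}$ or $T=\rho$. In both cases $(t-T,t+T)\subset I_k$, as $\rho\le\ell$. Put $\hat T=T+\tau\rho\in[T,2T]$. We average \eqref{eq:pointwise} over $s\in(t-T,t+T)$. Each height belongs to $(s-\tau\rho,s+\tau\rho)$ for a set of $s$ of measure at most $2\tau\rho$, so
\begin{equation}\label{eq:avg}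
\frac1{2T}\int_{t-T}^{t+T}E_{k+1}\le C\tau^2K_kT^{-\beta}+\frac C{T(\tau\rho)^{n-1}}\int_{B'_{\tau\rho}(y')\times(t-\hat T,t+\hat T)}h(\nabla z).
\end{equation}
We claim that the last integral is at most $C\hat\kappa K_k\rho^{n-1}\hat T^{1-\beta}$. Recall $B'_{\tau\rho}(y')\subset B'_{\rho/8}(y')$.

If $\hat T\le\ell$, apply Lemma~\ref{lem:short} with center $t$, window $\hat T$ and $K=K_k$. Its hypotheses hold because $(t-5\ell,t+5\ell)\subset I_k$: this interval is good, and $\mathcal E(S)\le K_kS^{-\beta}$ for $S\in[\rho,5\ell]$ by the definition of $K_k$.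

If $\hat T>\ell$, apply Lemma~\ref{lem:long} with center $t$ and window $\hat T$. The interval $(t-\hat T-\ell,t+\hat T+\ell)$ lies in $I_k$: when $(t-T,t+T)\subset I_{k+1}$ it exceeds this window by $\tau\rho+\ell\le2\ell$ on each side, and when $T=\rho$ its half-length is at most $2\rho+\ell\le3\ell$. Further $(\hat T+\ell)\mathcal E(\hat T+\ell)\le K_k(\hat T+\ell)^{1-\beta}\le2K_k\hat T^{1-\beta}$, and $\sigma\le\hat\kappa$.

Inserting the claim into \eqref{eq:avg} and using $\hat T^{1-\beta}\le2T^{1-\beta}$, we get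
\begin{equation}\label{eq:window}
T^\beta\frac1{2T}\int_{t-T}^{t+T}E_{k+1}\le\big(C_3\tau^2+C_4\tau^{1-n}\hat\kappa\big)K_k .
\end{equation}

\emph{Windows with $\tau\rho\le T<\rho$.} These occur in $K_{k+1}$ but not in $K_k$. If $(t-T,t+T)\subset I_{k+1}$, then $t\in I_{k+1}$, and \eqref{eq:window} with $T=\rho$ gives
\[
T^\beta\frac1{2T}\int_{t-T}^{t+T}E_{k+1}\le\Big(\frac\rho T\Big)^{1-\beta}\rho^\beta\frac1{2\rho}\int_{t-\rho}^{t+\rho}E_{k+1}\le\tau^{\beta-1}\big(C_3\tau^2+C_4\tau^{1-n}\hat\kappa\big)K_k .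
\]
Since $\tau^{\beta-1}\ge1$, this bound covers all windows in the definition of $K_{k+1}$.
\end{proof}

\subsection{Choice of parameters and induction}\label{sub:choice}

Choose $\tau\le\frac18$ with $C_3\tau^{\beta/2}\le\frac12$; this fixes $\rho_*$. Let $\kappa_0=\tau^{n+1-\beta/2}/(2C_4)$. Choose $\kappa\le\kappa_0/3$, then $\sigma\le\frac18$ with $C_\kappa\sigma^2+\sigma\le\kappa_0/3$, then $\delta\le\frac12$ with $\omega(2\delta)\le\kappa_0/3$, and then $\varepsilon$ according to \eqref{eq:param}. Then $\hat\kappa\le\kappa_0$, both terms in Lemma~\ref{lem:step} are at most $\frac12\tau^{1+\beta/2}$, and so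
\begin{equation}\label{eq:decay}
K_{k+1}\le\tau^{1+\beta/2}K_k\qquad\text{whenever }I_k\text{ is good for }y'\text{ and }\rho_k .
\end{equation}
From now on constants may depend on these parameters. We show that, if $\varepsilon_*$ is small enough, then for all $k\ge0$
\begin{equation}\label{eq:claim}
I_k\text{ is good for }y'\text{ and }\rho_k,\qquad E_k(s)\le C_5\,\varepsilon_*\tau^{k(1-\beta/2)}\quad\text{for }s\in I_k,
\end{equation}
with $C_5$ independent of $k$, $y'$, $\rho_0$ and $\varepsilon_*$.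

For $k=0$ this follows from \eqref{eq:start}. Suppose \eqref{eq:claim} holds for all $j\le k$. Then \eqref{eq:decay} and \eqref{eq:start} give $K_k\le\tau^{k(1+\beta/2)}K_0\le C\varepsilon_*\rho_0^\beta\tau^{k(1+\beta/2)}$. Let $s\in I_{k+1}$. For $|s'-s|<\rho_k/2$ we have $Q_{\rho_{k+1}}(y',s)\subset Q_{\rho_k}(y',s')$, since $\tau+\frac12\le1$, and \eqref{eq:excess} gives $E_{k+1}(s)\le C\tau^{-n}E_k(s')$. Averaging over such $s'$ and using $(s-\rho_k,s+\rho_k)\subset I_k$,
\[
E_{k+1}(s)\le\frac{C\tau^{-n}}{\rho_k}\int_{s-\rho_k}^{s+\rho_k}E_k\le C\tau^{-n}\rho_k^{-\beta}K_k\le C\tau^{-n}\varepsilon_*\tau^{k(1-\beta/2)} .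
\]
The constant on the right involves only those of \eqref{eq:excess} and \eqref{eq:start}, so the second part of \eqref{eq:claim} holds for $k+1$ if $C_5$ is chosen as $C\tau^{-n-1}$. In particular $E_{k+1}(s)\le\varepsilon$ if $C_5\varepsilon_*\le\varepsilon$. For the means, \eqref{eq:excess} gives $|A_{j+1}(s)-A_j(s)|\le C\tau^{-n/2}E_j(s)^{1/2}$, and $s\in I_{k+1}\subset I_j$ for $j\le k$. Therefore
\[
|A_{k+1}(s)-A|\le|A_0(s)-A|+C\tau^{-n/2}(C_5\varepsilon_*)^{1/2}\sum_{j\ge0}\tau^{j(2-\beta)/4}\le C_6\,\varepsilon_*^{1/2}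
\]
with $C_6$ independent of $k$. If $C_6\varepsilon_*^{1/2}\le\delta$, then $I_{k+1}$ is good. This fixes $\varepsilon_*$ and proves \eqref{eq:claim}.

\subsection{H\"older continuity of the gradient}

Let $U=B'_{\rho_0}(x_0')\times(t_0-\frac12H_0,t_0+\frac12H_0)$, a neighborhood of $x_0$ contained in $G$. If $y=(y',s)\in U$, then $s\in I_k$ for all $k$, so \eqref{eq:claim} applies at $y$. Let $0<r\le\rho_0$ and choose $k$ with $\rho_{k+1}\le r\le\rho_k$. The mean minimizes the quadratic deviation, so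
\[
\big\langle|\nabla u-(\nabla u)_{y,r}|^2\big\rangle_{Q_r(y)}\le\big\langle|\nabla u-A_k(s)|^2\big\rangle_{Q_r(y)}\le\tau^{-n}E_k(s)\le C\,(r/\rho_0)^{1-\beta/2},
\]
where we used $\tau^{k+1}\le r/\rho_0$. By (F4), $\nabla u\in C^{0,\alpha_0}_{\mathrm{loc}}(U)$ with $\alpha_0=(2-\beta)/4$.

\subsection{All exponents}

Once $\nabla u$ is continuous, the growth exponents play no role and the differentiated equation is a linear system with continuous coefficients. In this subsection constants may depend on $u$ and on the sets chosen.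

Let $\chi\in C_c^\infty(U)$. Since $\nabla u$ is bounded near $\operatorname{spt}\chi$, the right side of \eqref{eq:diff} is at most $C\int_{\operatorname{spt}\chi}|\Delta u|^2\le Ct^2$ for every direction $i$. Lemma~\ref{lem:V} gives $|\Delta\nu|^2\ge c|\nabla\Delta u|^2$, so $u\in W^{2,2}_{\mathrm{loc}}(U)$ by (F1). As $DF$ is $C^1$ and $\nabla u$ is locally bounded, the chain rule gives $DF(\nabla u)\in W^{1,2}_{\mathrm{loc}}(U)$ with $\partial_iDF(\nabla u)=\mathbb A\nabla v$, where $v=\partial_iu$ and $\mathbb A(x)=D^2F(\nabla u(x))$. Testing the Euler equation with $\partial_i\psi$, $\psi\in C_c^\infty(U;\mathbb R^N)$, and integrating by parts, we find $\int\mathbb A(x)(\nabla v,\nabla\psi)\,dx=0$.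

Fix open sets $U_1\Subset U_2\Subset U$ with $x_0\in U_1$. On $\overline{U_2}$ the form $\mathbb A$ is bounded, satisfies $\mathbb A(Y,Y)\ge\lambda|Y|^2$, and is uniformly continuous with a bounded modulus $\varpi$. Let $y\in U_1$ and $B_R=B_R(y)\subset U_2$. By density the equation holds for $\psi\in W^{1,2}_0(B_R;\mathbb R^N)$. Let $v_0\in v+W^{1,2}_0(B_R;\mathbb R^N)$ solve $\int\mathbb A(y)(\nabla v_0,\nabla\psi)=0$ for all such $\psi$, which is possible by the Lax--Milgram theorem. With $\psi=v-v_0$,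
\[
\lambda\int_{B_R}|\nabla\psi|^2\le\int_{B_R}\mathbb A(y)(\nabla v,\nabla\psi)=\int_{B_R}(\mathbb A(y)-\mathbb A(x))(\nabla v,\nabla\psi)\le\varpi(R)\|\nabla v\|_{L^2(B_R)}\|\nabla\psi\|_{L^2(B_R)},
\]
so $\|\nabla(v-v_0)\|_{L^2(B_R)}\le\lambda^{-1}\varpi(R)\|\nabla v\|_{L^2(B_R)}$ and $\|\nabla v_0\|_{L^2(B_R)}\le C\|\nabla v\|_{L^2(B_R)}$. With (F3) for $v_0$ we obtain, for $r\le R$,
\[
\int_{B_r(y)}|\nabla v|^2\le2\int_{B_r(y)}|\nabla v_0|^2+2\int_{B_R}|\nabla(v-v_0)|^2\le C_7\big[(r/R)^n+\varpi(R)^2\big]\int_{B_R}|\nabla v|^2 .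
\]
Given $\epsilon\in(0,1)$, choose $\mu\in(0,1)$ with $2C_7\mu^\epsilon\le1$, and then $R_0\le\operatorname{dist}(U_1,\partial U_2)$ with $\varpi(R_0)^2\le\mu^n$. For $R\le R_0$ this gives $\int_{B_{\mu R}(y)}|\nabla v|^2\le2C_7\mu^n\int_{B_R(y)}|\nabla v|^2\le\mu^{n-\epsilon}\int_{B_R(y)}|\nabla v|^2$. Iterating from $R_0$, we get $\int_{B_r(y)}|\nabla v|^2\le C_\epsilon r^{n-\epsilon}$ for all $y\in U_1$ and $r\le R_0$. Poincar\'e's inequality yields $\langle|v-\langle v\rangle_{B_r(y)}|^2\rangle_{B_r(y)}\le C_\epsilon r^{2-\epsilon}$, and (F4) gives $v\in C^{0,1-\epsilon/2}_{\mathrm{loc}}(U_1)$. Since $i$ and $\epsilon$ are arbitrary, $u\in C^{1,\alpha}$ for all $\alpha<1$ on every ball about $x_0$ that is compactly contained in $U_1$. This proves Theorem~\ref{thm:eps} and, by Section~\ref{sec:ae}, Theorem~\ref{thm:main}.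

\begin{thebibliography}{1}

\bibitem{split}
\emph{Splitting-Type Variational Integrals},
\texttt{https://publikationen.\allowbreak sulb.\allowbreak uni-saarland.de/\allowbreak bitstream/\allowbreak 20.500.11880/\allowbreak 26413/\allowbreak 1/\allowbreak preprint\_195\_07.pdf}

\end{thebibliography}
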